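
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Regular scalar equations for the components of a rational system of differential equations}


\begin{abstract}
Let $x$ be a component of the solution of an initial value problem for a system of explicit first-order rational differential equations whose denominators do not vanish at the initial point. We prove that $x$ satisfies a single explicit rational equation $x^{(n)}=F/G$, with $F,G$ polynomials in $x,\dots,x^{(n-1)}$ and $G$ nonzero at the initial point. This confirms a conjecture posed in \cite{source}. The result follows from a finiteness theorem for subalgebras, stable under differentiation, of the local ring generated by the solution. We also show that $n$ cannot be bounded in terms of the number of equations, and that $(e^t-1)/t$ satisfies no regular equation at $t=0$.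
\end{abstract}

\section{The question}

Consider a system of explicit first-order rational differential equations
\begin{equation}\label{eq:system}
x_i'=\frac{P_i(t,x_1,\dots,x_\ell)}{Q_i(t,x_1,\dots,x_\ell)},\qquad x_i(t_0)=c_i,\qquad i=1,\dots,\ell,
\end{equation}
where $P_i,Q_i$ are polynomials over $\mathbb C$. We call the initial value problem \emph{regular} if $Q_i(t_0,c_1,\dots,c_\ell)\ne0$ for all $i$. By Cauchy's theorem it then has a unique holomorphic solution near $t_0$. Fix one component $x=x_1$ and put $a_j=x^{(j)}(t_0)$. Can the other unknowns be eliminated, so that $x$ is the solution of a regular initial value problem for \emph{one} equation? There are two natural forms of such an equation, of order $n\ge1$. The explicit form is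
\begin{equation}\label{eq:explicit}
x^{(n)}=\frac{F(t,x,\dots,x^{(n-1)})}{G(t,x,\dots,x^{(n-1)})},\qquad G(t_0,a_0,\dots,a_{n-1})\neq0,
\end{equation}
with polynomials $F,G$, and the implicit form is $H(t,x,\dots,x^{(n)})=0$ with $H$ a polynomial in $t,X_0,\dots,X_n$ such that
\begin{equation}\label{eq:implicit}
\frac{\partial H}{\partial X_n}(t_0,a_0,\dots,a_n)\ne0 .
\end{equation}
If $x$ satisfies \eqref{eq:explicit}, then by Cauchy's theorem it is the unique holomorphic solution with $x^{(j)}(t_0)=a_j$ for $j\le n-1$. If $x$ satisfies an implicit equation with \eqref{eq:implicit}, then it is the unique holomorphic solution with $x^{(j)}(t_0)=a_j$ for $j\le n$, by the implicit function theorem followed by Cauchy's theorem. It was conjectured in \cite[Conjecture~1]{source} that one of the two forms is always available.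

\paragraph{What is easy and what is not.}
All derivatives of $x$ lie in the field $\mathbb C(t,x_1,\dots,x_\ell)$ of functions generated by the solution, which has transcendence degree at most $\ell+1$. So for some $n\ge1$ the function $x^{(n)}$ is algebraic over $\mathbb C(t,x,\dots,x^{(n-1)})$. Its minimal polynomial, cleared of denominators, gives a relation $H(t,x,\dots,x^{(n)})=0$ for which $\partial H/\partial X_n$ is not identically zero along the solution. Differentiating once gives
\[
x^{(n+1)}=-\Big(H_t+\sum_{j<n}H_{X_j}x^{(j+1)}\Big)\Big/H_{X_n}.
\]
Hence the question is easy at all but a discrete set of times. But the initial time $t_0$ is prescribed, and $H_{X_n}$ may vanish there. Differentiating further produces higher powers of $H_{X_n}$ in the denominator, and it is not clear that they can ever be removed.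

The danger is real. The entire function $w=(e^t-1)/t$ satisfies $w'=(1+tw-w)/t$, which is regular at every $t\ne0$, but it satisfies no rational equation that is regular at $t=0$ (Proposition~\ref{prop:essential}). So a positive answer must use that the \emph{whole} system \eqref{eq:system} is regular at the initial point. This hypothesis turns out to suffice.

\begin{theorem}\label{thm:main}
Let \eqref{eq:system} be regular, let $x=x_1$ be a component of its solution, and let $a_j=x^{(j)}(t_0)$. There are $n\ge1$ and polynomials $F,G$ in $n$ variables with
\[
G(a_0,\dots,a_{n-1})\ne0\qquad\text{and}\qquad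
x^{(n)}=\frac{F(x,x',\dots,x^{(n-1)})}{G(x,x',\dots,x^{(n-1)})}\quad\text{near }t_0 .
\]
Hence $x$ is the unique holomorphic solution of this explicit regular initial value problem. If the coefficients of the $P_i,Q_i$ and the numbers $t_0,c_1,\dots,c_\ell$ lie in a subfield $k\subset\mathbb C$, then $F$ and $G$ can be taken with coefficients in $k$.
\end{theorem}

So the first form is always available, even without $t$ on the right-hand side; with $H=GX_n-F$ the second form is available too.

Section~\ref{sec:examples} shows by hand two ways in which an initial point can go wrong, and how each is repaired. Section~\ref{sec:algebra} states the algebraic theorem behind Theorem~\ref{thm:main}. Sections~\ref{sec:coordinates} and~\ref{sec:separate} prove it, each treating one of the two difficulties. Section~\ref{sec:complements} contains complements.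

\section{Two examples by hand}\label{sec:examples}

\begin{example}[a cusp]\label{ex:cusp}
The system $x'=2y(y+1)$, $y'=y+1$, $x(0)=y(0)=0$ has the solution $y=e^t-1$, $x=y^2$. Since $x'=2y+2x$, elimination gives the first-order relation
\[
(x'-2x)^2-4x=0 .
\]
The derivative with respect to $x'$ is $2(x'-2x)=4y$, which vanishes at $t=0$. But one more derivative helps. The relation $y=(x'-2x)/2$ expresses $y$ polynomially in $x,x'$, and then $x''$ too: indeed $x''=3x'-2x+2$, since both sides equal $2+6y+4y^2$.

What happened? As functions of the coordinate $y$, we have $dx=2y\,dy$, which vanishes at the initial point, while $dx'=(2+4y)\,dy$ does not. The function $x$ is not a local coordinate at $y=0$; but among its derivatives there is one that is.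
\end{example}

\begin{example}[a node]\label{ex:node}
The system
\[
x'=\frac{2+3t}{2w},\qquad w'=\frac1{2w},\qquad x(0)=0,\quad w(0)=1,
\]
has the solution $w=\sqrt{1+t}$, $x=tw$. Here $x^2=t^2(1+t)$, and differentiation gives $x'=(2t+3t^2)/(2x)$, with a denominator vanishing at $0$. This time there is no lack of local coordinates: $t$ is one, and everything is a power series in $t$. The trouble is that $(t,x)$ moves on a nodal cubic and passes through the node. The function $w=x/t$ tends to $+1$ along one branch and to $-1$ along the other, so it is not of the form $\beta/\gamma$ with $\beta,\gamma\in\mathbb C[t,x]$ and $\gamma\ne0$ at the node. The remedy is that the two branches have different slopes, so $x'$ tells them apart. As $x'(0)=1$, we may write $w=(2+3t)/(2x')$, and from $x''=2w'+tw''=\frac1w-\frac t{4w^3}$ we obtain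
\[
x''=\frac{2x'}{2+3t}-\frac{2t\,x'^3}{(2+3t)^3},
\]
which is regular at $t=0$.

Let us redo this in the way that generalizes. Let $S=\mathbb C[t]_{(t)}$ (rational functions of $t$ regular at $0$) and $\mathcal O=\mathbb C[[t]]$. For $u\in\mathbb C(t)(w)$ let $\bar u$ be its conjugate under $w\mapsto-w$. Since $X^2-(1+t)$ has the two roots $\pm w$ in $\mathcal O$, we have $\mathbb C(t)(w)\otimes_S\mathcal O\cong\mathbb C((t))\times\mathbb C((t))$. Explicitly, an element $\sum u_i\otimes v_i$, where $u_i\in\mathbb C(t)(w)$ and $v_i\in\mathcal O$, is determined by the pair $(\sum u_iv_i,\ \sum\bar u_iv_i)$: its values on our branch and on the other one. We look for an element that is zero on the other branch and a unit of $\mathcal O$ on ours. The obvious candidate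
\[
\varepsilon=x\otimes1+1\otimes x\quad\longleftrightarrow\quad(2x,\,0)
\]
is zero on the other branch, because $\bar x=-x$, but its value $2x$ on ours is not a unit. Differentiate it:
\[
\sigma=x'\otimes1+1\otimes x'\quad\longleftrightarrow\quad(2x',\,0),
\]
and $2x'$ \emph{is} a unit. Since $\sigma$ lives on one branch only, multiplying it by $w\otimes1$ or by $1\otimes w$ gives the same result:
\[
(w\otimes 1)\,\sigma=(1\otimes w)\,\sigma=x'\otimes w+1\otimes x'w .
\]
The right-hand side has left factors in $\mathbb C[t,x,x']$. So multiplication by $w\otimes 1$ does not move $\sigma$ out of $R\otimes_S\mathcal O$, where $R$ is the local ring generated by $t,x,x'$. In general, flatness will convert this statement, together with the fact that $\sigma$ is a unit on our branch, into $w\in R$. Here we can simply see it, from $x'w=(2+3t)/2$.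
\end{example}

The proof consists of these two repairs. Section~\ref{sec:coordinates} finds enough local coordinates among the polynomials in $x,x',x'',\dots$, and Section~\ref{sec:separate} separates branches by differentiating an element like $\varepsilon$ until it becomes a unit on our branch.

\section{The algebraic statement}\label{sec:algebra}

Let $k$ be a field of characteristic $0$. From now on we consider a system \eqref{eq:system} whose coefficients and whose data $t_0,c_i$ lie in $k$, with $Q_i(t_0,c_1,\dots,c_\ell)\ne0$ for all $i$; in Theorem~\ref{thm:main} we have $k\subset\mathbb C$. Put $s=t-t_0$ and $D=d/ds$ on $k[[s]]$. For $a\in k[[s]]$ let $a(0)$ be its constant term. Comparing coefficients of powers of $s$ in \eqref{eq:system} determines the coefficients of the solution recursively. So there is a unique solution with $x_i\in k[[s]]$, $x_i(0)=c_i$; for $k\subset\mathbb C$ it is the Taylor expansion of the holomorphic solution.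

``Subalgebra'' means $k$-subalgebra with $1$. For a subalgebra $C\subset k[[s]]$ put
\[
\operatorname{loc}(C)=\{\beta/\gamma:\ \beta,\gamma\in C,\ \gamma(0)\ne0\}\subset k[[s]].
\]
This is the localization of $C$ at the maximal ideal $\{c\in C: c(0)=0\}$. It is a local ring with residue field $k$; its maximal ideal consists of its elements with zero constant term, and all its other elements are units. We call a subset \emph{$D$-stable} if $D$ maps it into itself. If $C$ is $D$-stable, so is $\operatorname{loc}(C)$, by the quotient rule. Let
\[
A=\operatorname{loc}\bigl(k[t,x_1,\dots,x_\ell]\bigr).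
\]
We have $Dt=1$ and $Dx_i=P_i(t,x_1,\dots)/Q_i(t,x_1,\dots)$, and the constant term of the denominator is $Q_i(t_0,c_1,\dots)\neq0$. So $D$ maps the generators $t,x_i$ into $A$, and by the product and quotient rules
\begin{equation}\label{eq:Astable}
D(A)\subset A .
\end{equation}
Apart from the existence of the solution, this is the only place where regularity of \eqref{eq:system} is used. Geometrically, $A$ is the local ring, at the initial point, of the Zariski closure of the solution curve, and $D$ is the vector field defined by the system.

\begin{theorem}\label{thm:finite}
Let $B\subset A$ be a $D$-stable subalgebra and let $r=\operatorname{trdeg}_kB$. There is a finite set $Z\subset B$ such that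
\[
\operatorname{loc}(C)=\operatorname{loc}(B)\quad\text{for every subalgebra $C$ with $Z\subset C\subset B$}.
\]
Moreover, $\operatorname{loc}(B)$ is a regular local ring of dimension $r$, essentially of finite type over $k$ (a localization of a finitely generated $k$-algebra).
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:finite}]
Let $C_m=k[x,x',\dots,x^{(m)}]$ and $B=\bigcup_mC_m$. Then $B$ is $D$-stable, and $B\subset A$ by \eqref{eq:Astable}. For $m$ large, $C_m$ contains the finite set $Z$. Then $x^{(m+1)}\in B\subset\operatorname{loc}(B)=\operatorname{loc}(C_m)$, which says that $x^{(m+1)}=F(x,\dots,x^{(m)})/G(x,\dots,x^{(m)})$ with polynomials $F,G$ over $k$ and $G(a_0,\dots,a_m)\ne0$. This is an identity of convergent power series, hence an equation of order $n=m+1$ satisfied by $x$ near $t_0$. Its right-hand side is holomorphic near the initial point, so by Cauchy's theorem $x$ is the unique holomorphic solution.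
\end{proof}

\begin{remark}
In Theorem~\ref{thm:finite} it matters that $B$ is $D$-stable. Let $A=\operatorname{loc}(k[t,v])$ with $v=e^t-1$ (the system is $v'=v+1$, $v(0)=0$), and let $B=k[t,tv,tv^2,\dots]$. Its maximal ideal $\mathfrak m$ at the initial point has as a basis the monomials $t^av^j$ with $a\ge1$, $j\ge0$, and $\mathfrak m^2$ those with $a\ge2$. Hence $\mathfrak m/\mathfrak m^2$ has infinite dimension and $\operatorname{loc}(B)$ is not Noetherian. If a finite set $Z$ had the stated property, then $\operatorname{loc}(B)=\operatorname{loc}(k[Z])$ would be Noetherian; so there is none.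
\end{remark}

From now on $B$ and $r$ are as in Theorem~\ref{thm:finite}, and $\mathcal B=\operatorname{loc}(B)$, $K=\operatorname{Frac}B$. Then $D(\mathcal B)\subset\mathcal B\subset A$.

\section{Coordinates adapted to \texorpdfstring{$B$}{B}}\label{sec:coordinates}

We want $r$ elements of $B$ that are part of a system of local coordinates, such that all elements of $B$ are power series in them. In Example~\ref{ex:cusp}, $x$ alone would not do; but $x'$ would. A priori it is possible that the differentials of \emph{all} elements of $B$ degenerate at the initial point. Stability under $D$ excludes this, for the following reason.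

\begin{lemma}\label{lem:simple}
The only $D$-stable ideals of $A$ are $0$ and $A$.
\end{lemma}
\begin{proof}
Let $J$ be a $D$-stable ideal and let $0\ne a\in J$ have order $\nu$ as a power series in $s$. Since $k$ has characteristic $0$, $D^\nu a\in J$ has nonzero constant term. So it is a unit of $A$.
\end{proof}

\begin{lemma}\label{lem:free}
Let $M$ be a finitely generated $A$-module with an additive map $L:M\to M$ such that $L(am)=D(a)m+aL(m)$ for $a\in A$, $m\in M$. Then $M$ is free.
\end{lemma}
\begin{proof}
Let $e_1,\dots,e_q$ be a minimal generating set and write $Le_j=\sum_ic_{ji}e_i$. Let $J$ be the ideal generated by the coefficients $a_i$ of all relations $\sum_ia_ie_i=0$. No $a_i$ is a unit, since otherwise $e_i$ could be omitted; so $J$ lies in the maximal ideal of $A$. Applying $L$ to a relation gives the relation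
\[
\sum_i\Big(Da_i+\sum_ja_jc_{ji}\Big)e_i=0 .
\]
Its coefficients lie in $J$, and so do the $a_j$, hence $Da_i\in J$. So $J$ is $D$-stable, and $J=0$ by Lemma~\ref{lem:simple}.
\end{proof}

\paragraph{Differentials.}
Recall that $\Omega=\Omega_{A/k}=I/I^2$, where $I$ is the kernel of the multiplication $A\otimes_kA\to A$, and that $da$ is the class of $1\otimes a-a\otimes1$. The $A$-module $\Omega$ is generated by the $da$; by the quotient rule, $dt,dx_1,\dots,dx_\ell$ suffice. Derivations $A\to M$ over $k$ correspond to $A$-linear maps $\Omega\to M$. Further, $\Omega\otimes_A\operatorname{Frac}A$ is $\Omega_{\operatorname{Frac}A/k}$, and in characteristic $0$ elements of $\operatorname{Frac}A$ are algebraically independent over $k$ if and only if their differentials are linearly independent over $\operatorname{Frac} A$. In particular $\dim_{\operatorname{Frac}A}\Omega_{\operatorname{Frac}A/k}=\operatorname{trdeg}_kA=:d$.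

The vector field $D$ acts on differentials by Lie derivative. The derivation $D\otimes1+1\otimes D$ of $A\otimes_kA$ becomes $D$ after multiplication, so it preserves $I$ and $I^2$ and induces an additive map $L:\Omega\to\Omega$ with
\begin{equation}\label{eq:Lie}
L(a\omega)=D(a)\omega+aL(\omega),\qquad L(da)=d(Da).
\end{equation}
By Lemma~\ref{lem:free}, $\Omega$ is free; its rank is $d$.

\begin{proposition}\label{prop:coordinates}
There are $f_1,\dots,f_r\in B$ with $f_i(0)=0$, algebraically independent over $k$, such that the following holds. Put
\[
S=k[f_1,\dots,f_r]_{(f_1,\dots,f_r)}\subset\mathcal B,\qquad \Phi=k(f_1,\dots,f_r),\qquad\mathcal O=k[[f_1,\dots,f_r]],\qquad \partial_i=\partial/\partial f_i ,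
\]
where $\mathcal O$ is the formal power series ring in the $f_i$, regarded as independent variables.
\begin{enumerate}
\item[(i)] The inclusion $S\subset\mathcal O$ extends to an inclusion of rings $\mathcal B\subset\mathcal O$, under which an element $u\in\mathcal B$ has the constant term $u(0)$.
\item[(ii)] The derivation $\hat D=\sum_{i=1}^rD(f_i)\,\partial_i$ of $\mathcal O$ restricts to $D$ on $\mathcal B$.
\item[(iii)] $K$ is a finite extension of $\Phi$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Choice of the $f_i$.} Let $\Omega^B\subset\Omega$ be the $A$-submodule generated by all $db$, $b\in B$. Because $B$ is $D$-stable, $L(a\,db)=D(a)\,db+a\,d(Db)$ lies in $\Omega^B$. So $L$ acts on $\Omega/\Omega^B$, which is free by Lemma~\ref{lem:free}. Hence $\Omega^B$ is a direct summand of $\Omega$; being finitely generated and projective over a local ring, it is free. Its rank is the dimension of the span of $d(B)$ in $\Omega_{\operatorname{Frac}A/k}$, that is, the maximal number of algebraically independent elements of $B$, which is $r$.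

By Nakayama's lemma a basis of a free module of finite rank over a local ring can be selected from any generating set. So we find $f_1,\dots,f_r\in B$ such that $df_1,\dots,df_r$ is a basis of $\Omega^B$, and $f_{r+1},\dots,f_d\in A$ such that $df_{r+1},\dots,df_d$ map to a basis of $\Omega/\Omega^B$. Then $df_1,\dots,df_d$ is a basis of $\Omega$, and $f_1,\dots,f_d$ are algebraically independent. Subtracting constants, we get $f_i(0)=0$. Let $\partial_1,\dots,\partial_d$ be the derivations of $A$ dual to this basis, so $\partial_if_j=\delta_{ij}$. Since $db\in\bigoplus_{i\le r}A\,df_i$ for $b\in B$, we have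
\begin{equation}\label{eq:kill}
D=\sum_{i=1}^dD(f_i)\,\partial_i,\qquad\qquad \partial_jb=0\quad(b\in B,\ j>r).
\end{equation}

\emph{Power series.} Let $\mathfrak m$ be the maximal ideal of $A$. The map $A\to\mathfrak m/\mathfrak m^2$ sending $a$ to the class of $a-a(0)$ is a derivation, so it induces a linear map $\Omega\otimes_Ak\to\mathfrak m/\mathfrak m^2$ with $df\mapsto f$ for $f\in\mathfrak m$. It is a left inverse of $\mathfrak m/\mathfrak m^2\to\Omega\otimes_Ak$, $f\mapsto df\otimes1$, which is therefore injective. The latter map sends $f_1,\dots,f_d$ to a basis, so these elements form a basis of $\mathfrak m/\mathfrak m^2$, and they generate $\mathfrak m$ by Nakayama. Now $A$ is a localization of a finitely generated domain at a maximal ideal, so $\dim A=\operatorname{trdeg}_kA=d$. Hence $A$ is regular, and its completion is the power series ring $\hat A=k[[f_1,\dots,f_d]]\supset A$ (standard; see \cite{matsumura}). Since $\partial_j\mathfrak m^{m+1}\subset\mathfrak m^m$, the derivation $\partial_j$ extends continuously to $\hat A$; there it is $\partial/\partial f_j$, because the two agree on polynomials in the $f_i$.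

\emph{(i)} By \eqref{eq:kill}, an element $b\in B\subset\hat A$ satisfies $\partial b/\partial f_j=0$ for $j>r$. In characteristic $0$ this means $b\in k[[f_1,\dots,f_r]]=\mathcal O$. Because $b-b(0)\in\mathfrak m=(f_1,\dots,f_d)A$, the constant term of this series is $b(0)$. Elements of $B$ with nonzero constant term are thus units of $\mathcal O$, and $\mathcal B\subset\mathcal O$ follows, with the stated constant terms.

\emph{(ii)} For $b\in B$ the formulas \eqref{eq:kill} give $Db=\sum_{i\le r}D(f_i)\,\partial b/\partial f_i=\hat Db$. The coefficients $D(f_i)$, $i\le r$, lie in $B\subset\mathcal O$. For elements of $\mathcal B$ use the quotient rule.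

\emph{(iii)} As $\operatorname{trdeg}_kK=r$, the extension $K/\Phi$ is algebraic. So $f_{r+1},\dots,f_d$, which are algebraically independent over $\Phi$, remain so over $K$. Comparing coefficients of monomials in $f_{r+1},\dots,f_d$, we see that elements of $K$ linearly independent over $\Phi$ stay linearly independent over $\Phi(f_{r+1},\dots,f_d)=k(f_1,\dots,f_d)$. Hence $[K:\Phi]\le[\operatorname{Frac}A:k(f_1,\dots,f_d)]$. The latter is finite, since $\operatorname{Frac}A$ is a finitely generated field of transcendence degree $d$.
\end{proof}

Geometrically, the common level sets of the functions in $B$ form a nonsingular foliation near the initial point, and $\mathcal O$ is the ring of formal functions on its space of leaves.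

\begin{remark}\label{rem:kernel}
The ring $\mathcal B$ lies both in $k[[s]]$ and in $\mathcal O$, but $\mathcal O$ need not lie in $k[[s]]$: substituting $f_i=f_i(s)$ gives a homomorphism $\mathcal O\to k[[s]]$ that may have a kernel. For $B=k[t,e^t]$, $t_0=0$, $f_1=t$, $f_2=e^t-1$, the nonzero series $f_2-\sum_{m\ge1}f_1^m/m!$ goes to $0$. So the argument ``a nonzero element becomes a unit after finitely many differentiations'' from Lemma~\ref{lem:simple} is available for elements of $\mathcal B$, but not for arbitrary elements of $\mathcal O$.
\end{remark}

\section{Separating the branches}\label{sec:separate}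

We keep the notation of Proposition~\ref{prop:coordinates}. If $C\subset B$ is a finitely generated subalgebra that contains the $f_i$ and has fraction field $K$, then $\operatorname{loc}(C)$ has the right dimension and the right fraction field, but as Example~\ref{ex:node} shows it may be too small. The cause is that the algebraic functions in $C$ have, over the space with coordinates $f_1,\dots,f_r$, branches other than ours. All branches together are described by the tensor product $\mathcal B\otimes_S\mathcal O$; ours is singled out by the multiplication map
\[
\mu:\mathcal B\otimes_S\mathcal O\to\mathcal O,\qquad \mu(a\otimes u)=au .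
\]
We look for an element $\sigma$ that annihilates $\ker\mu$, that is, vanishes on the other branches, and for which $\mu(\sigma)$ is a unit. We shall find it by differentiating a first approximation, and we shall see that it involves only finitely many elements of $B$.

We use that $\mathcal O$, the completion of the Noetherian local ring $S$, is flat over $S$ \cite{matsumura}. Consequently, for every ring $R$ with $S\subset R\subset\mathcal B$ we have inclusions
\begin{equation}\label{eq:inclusions}
R\otimes_S\mathcal O\ \subset\ \mathcal B\otimes_S\mathcal O\ \subset\ K\otimes_S\mathcal O ,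
\end{equation}
and $R\otimes_S\mathcal O$ is flat over $R$.

\subsection*{The first approximation}

Since $K=\operatorname{Frac}B$ is finite over $\Phi$ by Proposition~\ref{prop:coordinates}(iii), it is generated over $\Phi$ by finitely many elements of $B$. By the theorem of the primitive element (characteristic $0$, so $k$ is infinite) some $k$-linear combination $b\in B$ of them satisfies $K=\Phi(b)$. Multiply the minimal polynomial of $b$ over $\Phi=\operatorname{Frac}S$ by a nonzero element of $S$ to obtain $h\in S[X]$. Then $h(b)=0$ and $h'(b)\ne0$. The divided difference
\[
h^{[1]}(X,Y)=\frac{h(X)-h(Y)}{X-Y}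
\]
is a polynomial over $S$, and $h^{[1]}(X,X)=h'(X)$. Put
\[
\varepsilon=h^{[1]}(b\otimes1,\,1\otimes b)\in S[b]\otimes_S\mathcal O .
\]
In Example~\ref{ex:node}, with $b=x$ and $h=X^2-t^2(1+t)$, this is $x\otimes1+1\otimes x$.

\begin{lemma}\label{lem:epsilon}
$\varepsilon\cdot\ker\mu=0$ and $\mu(\varepsilon)=h'(b)\ne0$.
\end{lemma}
\begin{proof}
The second statement is $h^{[1]}(b,b)=h'(b)$. For the first, let $\mathcal O_\Phi=\Phi\otimes_S\mathcal O$, the localization of $\mathcal O$ at $S\setminus\{0\}$; it is a subring of $\operatorname{Frac}\mathcal O$. Since $K=\Phi[X]/(h)$ with $b$ the class of $X$,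
\[
K\otimes_S\mathcal O=K\otimes_\Phi\mathcal O_\Phi=\mathcal O_\Phi[X]/(h),
\]
and $\mu$ extends to the map $g(X)\mapsto g(b)\in\mathcal O_\Phi$. If $g(b)=0$, division by the monic polynomial $X-b$ gives $g=(X-b)g_1$ with $g_1\in\mathcal O_\Phi[X]$. So every element of $\ker\mu$ is, in $K\otimes_S\mathcal O$, a multiple of $b\otimes1-1\otimes b$. But, as $h$ has coefficients in $S$,
\[
\varepsilon\,(b\otimes1-1\otimes b)=h(b)\otimes1-1\otimes h(b)=0 .
\]
Hence $\varepsilon\cdot\ker\mu=0$ in $K\otimes_S\mathcal O$, and therefore in $\mathcal B\otimes_S\mathcal O$ by \eqref{eq:inclusions}.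
\end{proof}

If $h'(b)(0)\ne0$, we could take $\sigma=\varepsilon$. In general $h'(b)$ vanishes at the initial point to some order, and dividing by it is not allowed. We differentiate instead.

\subsection*{A derivation of \texorpdfstring{$\mathcal B\otimes_S\mathcal O$}{the tensor product}}

The derivation $D\otimes1+1\otimes\hat D$ of $\mathcal B\otimes_k\mathcal O$ need not descend to the tensor product over $S$, since $D$ need not preserve $S$: the $D(f_i)$ lie in $B$ only. Moving the coefficients $D(f_i)$ to the left factor cures this. Define
\begin{equation}\label{eq:Delta}
\Delta(a\otimes u)=Da\otimes u+\sum_{i=1}^r a\,D(f_i)\otimes\partial_iu\qquad(a\in\mathcal B,\ u\in\mathcal O).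
\end{equation}

\begin{lemma}\label{lem:Delta}
Formula \eqref{eq:Delta} gives a well-defined derivation $\Delta$ of $\mathcal B\otimes_S\mathcal O$, and $\mu\Delta=\hat D\mu$. The ideal $\operatorname{Ann}(\ker\mu)$ is $\Delta$-stable.
\end{lemma}
\begin{proof}
The right-hand side of \eqref{eq:Delta} is additive in $a$ and in $u$. For $g\in S$, its values at $(ag,u)$ and at $(a,gu)$ differ by
\[
a\,Dg\otimes u-\sum_iaD(f_i)\otimes(\partial_ig)u=a\Big(Dg-\sum_iD(f_i)\,\partial_ig\Big)\otimes u=0 .
\]
Here we moved $\partial_ig\in S$ across the tensor sign and used Proposition~\ref{prop:coordinates}(ii). So $\Delta$ is a well-defined additive map. On $\mathcal B\otimes_k\mathcal O$ the same formula defines the derivation $D\otimes1+\sum_i(D(f_i)\otimes1)(1\otimes\partial_i)$. Since $\mathcal B\otimes_k\mathcal O\to\mathcal B\otimes_S\mathcal O$ is a surjective ring homomorphism compatible with the two maps, $\Delta$ satisfies the product rule as well. Next, $\mu\Delta(a\otimes u)=D(a)u+a\sum_iD(f_i)\partial_iu=\hat D(a)u+a\hat D(u)=\hat D(au)$. It follows that $\ker\mu$ is $\Delta$-stable. Finally, if $\alpha$ annihilates $\ker\mu$ and $\eta\in\ker\mu$, then $\Delta(\alpha)\eta=\Delta(\alpha\eta)-\alpha\Delta(\eta)=0$.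
\end{proof}

Let $\nu$ be the order of $h'(b)\in\mathcal B\subset k[[s]]$ as a power series in $s$; it is finite since $h'(b)\ne0$. Put
\[
\sigma=\Delta^\nu\varepsilon,\qquad Z=\{D^jf_1,\dots,D^jf_r,\,D^jb:\ 0\le j\le\nu\}\subset B .
\]

\begin{proposition}\label{prop:sigma}
\begin{enumerate}
\item[(i)] $\sigma\cdot\ker\mu=0$.
\item[(ii)] $\mu(\sigma)$ is a unit of $\mathcal O$.
\item[(iii)] $\sigma\in R\otimes_S\mathcal O$ for every subring $R$ with $S\subset R\subset\mathcal B$ and $Z\subset R$.
\end{enumerate}
\end{proposition}
\begin{proof}
(i) is Lemma~\ref{lem:epsilon} together with the last statement of Lemma~\ref{lem:Delta}. For (ii), $\mu(\sigma)=\hat D^\nu\mu(\varepsilon)=\hat D^\nu(h'(b))=D^\nu(h'(b))$, because $h'(b)\in\mathcal B$. As a power series in $s$ this has nonzero constant term by the choice of $\nu$. By Proposition~\ref{prop:coordinates}(i) it has the same constant term in $\mathcal O$, so it is a unit there. It is essential here that $\mu(\varepsilon)$ lies in $\mathcal B$ (Remark~\ref{rem:kernel}).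

(iii) Let $R_j=S[D^lf_i,\,D^lb:\ 1\le i\le r,\ 0\le l\le j]\subset\mathcal B$. Since $Dg=\sum_i\partial_i(g)D(f_i)$ with $\partial_i(g)\in S$ for $g\in S$, we have $D(R_j)\subset R_{j+1}$. By \eqref{eq:Delta}, $\Delta$ maps $R_j\otimes_S\mathcal O$ into $R_{j+1}\otimes_S\mathcal O$. As $\varepsilon\in R_0\otimes_S\mathcal O$, we get $\sigma\in R_\nu\otimes_S\mathcal O\subset R\otimes_S\mathcal O$.
\end{proof}

\subsection*{From the separating element to Theorem~\ref{thm:finite}}

It remains to turn the existence of $\sigma$ into a statement about $R$. For an ideal $I\subset R$ and $u\in R$ write $(I:u)=\{\rho\in R:\rho u\in I\}$.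

\begin{lemma}\label{lem:contract}
Let $C$ be a subalgebra with $Z\subset C\subset B$ and let $R=\operatorname{loc}(C)$. Then $I\mathcal O\cap R=I$ for every ideal $I$ of $R$, and $R=\mathcal O\cap K$ (inside $\operatorname{Frac}\mathcal O$).
\end{lemma}
\begin{proof}
The $f_i$ lie in $Z\subset C$, so $S\subset R\subset\mathcal B$, and $\sigma\in T:=R\otimes_S\mathcal O$ by Proposition~\ref{prop:sigma}(iii). Let $u\in I\mathcal O\cap R$, say $u=\sum_j\iota_ju_j$ with $\iota_j\in I$, $u_j\in\mathcal O$. The element $u\otimes1-\sum_j\iota_j\otimes u_j$ of $T$ is in the kernel of $\mu$, so $\sigma$ annihilates it. Hence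
\[
(u\otimes1)\,\sigma=\Big(\sum_j\iota_j\otimes u_j\Big)\sigma\in IT .
\]
Let $\mathfrak a=(I:u)$. It is the kernel of the $R$-linear map $R\to R/I$, $\rho\mapsto\rho u$. Tensoring the exact sequence $0\to\mathfrak a\to R\to R/I$ with the flat $R$-module $T$ shows that $\mathfrak aT$ is the kernel of $T\to T/IT$, $\tau\mapsto(u\otimes1)\tau$. So $\sigma\in\mathfrak aT$, and applying $\mu$ gives $\mu(\sigma)\in\mathfrak a\mathcal O$. If $\mathfrak a\ne R$, all elements of $\mathfrak a$ have zero constant term, so $\mathfrak a\mathcal O$ contains no unit, contradicting Proposition~\ref{prop:sigma}(ii). Hence $\mathfrak a=R$, that is, $u\in I$. The inclusion $I\subset I\mathcal O\cap R$ is clear.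

For the second claim, $R\subset\mathcal B\subset\mathcal O\cap K$. Conversely, $S\subset R$ and $b\in R$ give $\operatorname{Frac}R=\Phi(b)=K$. Let $v\in\mathcal O\cap K$, say $v=\beta_1/\beta_2$ with $\beta_1,\beta_2\in R$, $\beta_2\ne 0$. Then $\beta_1=\beta_2v\in\beta_2\mathcal O\cap R=\beta_2R$ by the first claim, so $v\in R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $Z\subset C\subset B$. The lemma gives $\operatorname{loc}(C)=\mathcal O\cap K$. Since this holds for $C=B$ too, $\operatorname{loc}(C)=\operatorname{loc}(B)$.

Taking $C=k[Z]$, we see that $\mathcal B=\operatorname{loc}(k[Z])$ is a localization of a finitely generated domain, of transcendence degree $r$, at a maximal ideal. So $\mathcal B$ is Noetherian, essentially of finite type over $k$, and of dimension $r$. Its maximal ideal $\mathfrak m_{\mathcal B}$ consists of elements of $\mathcal O$ without constant term, so $\mathfrak m_{\mathcal B}\subset(f_1,\dots,f_r)\mathcal O\cap\mathcal B$. By Lemma~\ref{lem:contract} with $C=B$ and $I=(f_1,\dots,f_r)\mathcal B$, the right-hand side equals $(f_1,\dots,f_r)\mathcal B$. So $\mathfrak m_{\mathcal B}$ is generated by $r=\dim\mathcal B$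 elements, and $\mathcal B$ is regular.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Complements}\label{sec:complements}

\subsection*{All notions of regularity agree}

\begin{proposition}\label{prop:classification}
For a function $x$ holomorphic at $t_0$ the following are equivalent.
\begin{enumerate}
\item[(1)] $x$ is a component of the solution of a regular system \eqref{eq:system} at $t_0$.
\item[(2)] $x$ satisfies an explicit rational equation \eqref{eq:explicit}, regular at the initial point.
\item[(3)] The same as \textup{(2)}, with $F,G$ not involving $t$.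
\item[(4)] $x$ satisfies an implicit polynomial equation, regular at the initial point in the sense of \eqref{eq:implicit}.
\end{enumerate}
\end{proposition}
\begin{proof}
(1)$\Rightarrow$(3) is Theorem~\ref{thm:main}, and (3)$\Rightarrow$(2) is trivial. For (2)$\Rightarrow$(4) take $H=GX_n-F$; then $\partial H/\partial X_n=G$ is nonzero at the point. For (4)$\Rightarrow$(1), differentiate $H=0$ to get
\[
x^{(n+1)}=-\Big(H_t+\sum_{j<n}H_{X_j}x^{(j+1)}\Big)\Big/H_{X_n},
\]
whose right-hand side is a rational function of $t,x,\dots,x^{(n)}$ with denominator nonzero at the initial point. Rewrite this as a first-order system for $x,x',\dots,x^{(n)}$.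
\end{proof}

\subsection*{The order is not bounded by the number of equations}

Generalizing Example~\ref{ex:cusp}, consider for $N\ge1$ the system of two equations
\[
x'=Ny^{N-1}(y+1),\qquad y'=y+1,\qquad x(0)=y(0)=0,
\]
with solution $y=e^t-1$, $x=(e^t-1)^N$.

\begin{proposition}
The minimal order of a regular equation for $x=(e^t-1)^N$ at $t=0$, explicit or implicit, is exactly $N$.
\end{proposition}
\begin{proof}
\emph{Upper bound.} We have $\prod_{j=1}^N(D-j)\,x=N!$. Indeed, expand $x$ in powers of $e^t$: the operator kills $e^{jt}$ for $1\le j\le N$, and it sends the constant term $(-1)^N$ to $(-1)^N\prod_{j=1}^N(-j)=N!$. This is an explicit equation of order $N$ with denominator $1$.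

\emph{Lower bound.} As above, an explicit regular equation gives an implicit regular one of the same order. Differentiating a regular implicit equation of order $n$ gives one of order $n+1$, namely $H_t+\sum_{j\le n}H_{X_j}X_{j+1}=0$, whose derivative with respect to $X_{n+1}$ is $H_{X_n}$; so it is again regular. Hence, if there were a regular equation of order at most $N-1$, there would be a regular implicit one, $H=0$, of order exactly $N-1$. Because $t$ and $e^t$ are algebraically independent, we would have
\[
H\bigl(t,\,y^N,\,Dy^N,\dots,D^{N-1}y^N\bigr)=0\quad\text{identically in }\mathbb C[t,y],\qquad D=\partial_t+(1+y)\partial_y ,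
\]
where $y$ is now an independent variable. Since $Dy^m=my^{m-1}+my^m$, we have $D^jy^N=\frac{N!}{(N-j)!}\,y^{N-j}+O(y^{N-j+1})$ for $j\le N-1$. So at $y=0$ the derivative $\partial_y(D^jy^N)$ vanishes for $j\le N-2$ and equals $N!$ for $j=N-1$. Applying $\partial_y$ to the identity at $(t,y)=(0,0)$ gives $N!\cdot\partial H/\partial X_{N-1}=0$ at the initial point, a contradiction.
\end{proof}

\subsection*{Regularity of the system is essential}

\begin{proposition}\label{prop:essential}
The entire function $w=(e^t-1)/t$ satisfies no regular equation at $t=0$, explicit or implicit, and is not a component of the solution of a regular system \eqref{eq:system} there.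
\end{proposition}
\begin{proof}
By Proposition~\ref{prop:classification} it suffices to prove the second statement. Suppose $w$ is a component of the solution of a regular system at $t_0=0$. Let $A$ be the corresponding local ring, $\mathfrak m$ its maximal ideal, and $\Omega,L$ as in Section~\ref{sec:coordinates}. Then $e^t=1+tw\in A$. Put $\omega=d(e^t)-e^t\,dt\in\Omega$. By \eqref{eq:Lie} and $Dt=1$,
\[
L\omega=d(e^t)-e^t\,dt-e^t\,d(1)=\omega .
\]
Hence the submodule $A\omega$ is $L$-stable, because $L(a\omega)=(Da+a)\omega$. By Lemma~\ref{lem:free}, $\Omega/A\omega$ is free, so $A\omega$ is a direct summand of $\Omega$, and therefore $A\omega\cap\mathfrak m\Omega=\mathfrak m\omega$. On the other hand,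
\[
\omega=d(1+tw)-e^t\,dt=(w-e^t)\,dt+t\,dw\in\mathfrak m\Omega,
\]
since $w(0)=1=e^0$. Thus $A\omega=\mathfrak m\omega$, and $\omega=0$ by Nakayama's lemma. But $t$ and $e^t$ are algebraically independent, so $d(e^t)$ and $dt$ are linearly independent over $\operatorname{Frac}A$. This is a contradiction.
\end{proof}

The relation $\omega=(w-e^t)\,dt+t\,dw$ shows where regularity enters. The differentials of $t$ and $e^t$ become dependent at the point of $\operatorname{loc}(k[t,w])$ above $t=0$: there $\omega$ vanishes. Since $L\omega=\omega$, such a zero of $\omega\ne0$ is what Lemma~\ref{lem:free} forbids when the ring is $D$-stable.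

\begin{thebibliography}{9}
\bibitem{source} ``Unremovable `Removable' Singularities'', \url{http://TaylorCenter.org/Gofen/UnremovSingularity.pdf}.
\bibitem{matsumura} Matsumura, \emph{Commutative Ring Theory}.
\end{thebibliography}

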